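# Steklov eigenvalues and boundary smoothness: the remainder in $\sigma_jL=j\pi+O(1)$

## 1. The disk, and every domain with smooth boundary

Let $\Omega\subset\mathbb R^2$ be a bounded simply connected domain whose boundary has length $L$. A Steklov eigenfunction is a harmonic function in $\Omega$ whose outward normal derivative is a constant multiple of its boundary values:
$$\Delta u=0\ \text{ in }\Omega,\qquad \frac{\partial u}{\partial n}=\sigma u\ \text{ on }\partial\Omega .$$

We recall the framework. A bounded domain is *Lipschitz* if near each boundary point, in suitable Cartesian coordinates, $\partial\Omega$ is the graph of a Lipschitz function and $\Omega$ is exactly one side of the graph. On such a domain $C^1(\overline\Omega)$ is dense in $H^1(\Omega)$, there is a bounded trace operator $\mathrm{tr}:H^1(\Omega)\to L^2(\partial\Omega,ds)$, where $ds$ is arclength, and a function with finite Dirichlet integral belongs to $H^1(\Omega)$.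

**Definition 1 (Steklov eigenvalues).** The number $\sigma$ is a Steklov eigenvalue of the Lipschitz domain $\Omega$ if there is $0\ne u\in H^1(\Omega)$ with
$$\int_\Omega\nabla u\cdot\nabla v\,dA=\sigma\int_{\partial\Omega}uv\,ds\qquad\text{for all }v\in H^1(\Omega). \tag{1.1}$$
The eigenvalues are listed with multiplicity as $0=\sigma_0<\sigma_1\le\sigma_2\le\dots\nearrow\infty$. Equivalently, they are the critical values of $\int_\Omega|\nabla u|^2dA\big/\int_{\partial\Omega}u^2ds$.

**Example (the unit disk $\mathbb D$).** The harmonic extension of $e^{ik\theta}$ is $r^{|k|}e^{ik\theta}$, with normal derivative $|k|e^{ik\theta}$ at $r=1$. The functions $e^{ik\theta}$ are complete in $L^2(S^1)$, so the eigenvalues are $0,1,1,2,2,3,3,\dots$, that is, $\sigma_j=\lceil j/2\rceil$. Here $L=2\pi$, and $\sigma_jL=2\pi\lceil j/2\rceil$ equals $j\pi$ for even $j$ and $(j+1)\pi$ for odd $j$.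

In this example
$$\sigma_jL=j\pi+O(1)\qquad(j\to\infty). \tag{1.2}$$
The asymptotic (1.2) holds whenever $\partial\Omega$ is smooth, and we shall prove this in a moment. The question of these notes is stated in "Steklov spectral inequalities through quasiconformal mapping", http://www.icms.org.uk/assets/files/downloads/Shape/Laugesen.pdf: prove or disprove (1.2) when the boundary is merely Lipschitz. First we do the easy case, with tools that will serve throughout.

### Forms on the circle

For $U=\sum_kc_ke^{ik\theta}\in L^2(S^1)$ put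
$$Q(U)=2\pi\sum_k|k||c_k|^2\in[0,\infty] .$$
The space $H^{1/2}(S^1)$ consists of the $U$ with $Q(U)<\infty$, normed by $\|U\|_{L^2}^2+Q(U)$. It is the trace space of $H^1(\mathbb D)$, and it embeds compactly in $L^q(S^1)$ for every $q<\infty$. The number $Q(U)$ is the Dirichlet integral of the harmonic extension of $U$, the minimum among all extensions in $H^1(\mathbb D)$. We write $Q(U,\Phi)=2\pi\sum_k|k|\hat U_k\hat\Phi_{-k}$ for the bilinear form; for real $U$ we have $Q(U,U)=Q(U)$.

Douglas' formula says
$$Q(U)=\frac1{8\pi}\iint\frac{|U(\theta)-U(\theta')|^2}{\sin^2\frac{\theta-\theta'}2}\,d\theta\,d\theta' . \tag{1.3}$$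
To prove it, put $\theta'$ and $\theta=\theta'+x$. Parseval gives $\int|U(\theta'+x)-U(\theta')|^2d\theta'=2\pi\sum|c_k|^2|e^{ikx}-1|^2=2\pi\sum|c_k|^2\,4\sin^2\frac{kx}2$. The Fejér kernel identity is $\int_0^{2\pi}\frac{\sin^2(kx/2)}{\sin^2(x/2)}dx=2\pi|k|$. So the double integral is $2\pi\sum|c_k|^2\cdot4\cdot2\pi|k|=8\pi Q(U)$. All terms are nonnegative, so this holds for every $U\in L^2$, with both sides possibly infinite.

**Lemma 1 (min–max on the circle).** Let $\rho\in L^2(S^1)$ with $\rho>0$ a.e. The numbers $\sigma$ for which some $0\ne U\in H^{1/2}(S^1)$ satisfies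
$$Q(U,\Phi)=\sigma\int U\Phi\,\rho\,d\theta\qquad\text{for all }\Phi\in H^{1/2}(S^1) \tag{1.4}$$
form, with multiplicity, a sequence $0=\sigma_0<\sigma_1\le\sigma_2\le\dots\nearrow\infty$, and
$$\sigma_j=\min_{\dim E=j+1}\ \max_{0\ne U\in E}\ \frac{Q(U)}{\int|U|^2\rho\,d\theta},\qquad E\subset H^{1/2}(S^1), \tag{1.5}$$
with real or complex subspaces.

*Proof.* The aim is to turn (1.4) into the eigenvalue problem of a compact operator. Let $m(U,\Phi)=\int U\Phi\rho\,d\theta$ on real functions. Hölder gives $|m(U,\Phi)|\le\|\rho\|_2\|U\|_4\|\Phi\|_4$, so $m$ is continuous on $H^{1/2}$, and it is positive definite because $\rho>0$ a.e.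

The form $N=Q+m$ defines an equivalent norm on $H^{1/2}$. Otherwise there are $U_n$ with $H^{1/2}$-norm $1$ and $N(U_n,U_n)\to0$. Pass to a weak limit $U$; by compactness $U_n\to U$ in $L^4$. Then $m(U,U)=0$, so $U=0$. Hence $\|U_n\|_{L^2}\to0$, and with $Q(U_n)\to0$ this contradicts the normalization.

By the Riesz representation theorem define $K$ by $N(KU,\Phi)=m(U,\Phi)$. It is self-adjoint and positive for the inner product $N$. It is compact: if $U_n\rightharpoonup0$, then $U_n\to0$ in $L^4$ and $N(KU_n,KU_n)=m(U_n,KU_n)\le\|\rho\|_2\|U_n\|_4\|KU_n\|_4\to0$. So $K$ has eigenvalues $\lambda_0\ge\lambda_1\ge\dots>0$ tending to $0$. The equation $KU=\lambda U$ says $m=\lambda(Q+m)$ against every $\Phi$, that is, (1.4) with $\sigma=\frac1\lambda-1$. The Courant–Fischer formula $\lambda_j=\max_E\min_{U\in E}\frac{m}{Q+m}=\max_E\min_{U\in E}\frac1{1+Q/m}$ becomes (1.5). The value $\sigma=0$ means $Q(U)=0$, so $U$ is constant and $0$ is simple. The forms are real, so complexification does not change the eigenvalues, and complex subspaces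 give the same numbers. $\square$

With $\rho\equiv1$ the formula (1.5) returns $\lceil j/2\rceil$, the disk.

### Changing the variable to arclength

Let $w>0$ be smooth and $2\pi$-periodic with $\int_0^{2\pi}w=2\pi$. Put $s(\theta)=\int_0^\theta w$, a smooth circle diffeomorphism, with inverse $\theta(s)$, $\theta(s+2\pi)=\theta(s)+2\pi$. Define
$$G(s,s')=\log\frac{\sin^2\frac{\theta(s)-\theta(s')}2}{\sin^2\frac{s-s'}2}. \tag{1.6}$$
*$G$ is $2\pi$-periodic in each variable and $C^\infty$ on the torus.* Periodicity is clear, and so is smoothness off the diagonal. Near the diagonal, write $\theta(s)-\theta(s')=(s-s')g(s,s')$ with $g=\int_0^1\theta'(s'+t(s-s'))\,dt>0$ smooth, and $\sin^2(x/2)=x^2e(x)$ with $e$ smooth and positive near $0$. Then $G=\log\big(g^2\,e(\theta(s)-\theta(s'))/e(s-s')\big)$ is smooth. For $w\equiv1$, $G=0$.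

**Lemma 2 (arclength costs a bounded error).** Regard $U$ as a function of $s$, let $Q_s(U)=2\pi\sum|k||c_k|^2$ for $U=\sum c_ke^{iks}$, and let $B=\sup|2\partial_s\partial_{s'}G|$. For every $U\in L^2$, $Q(U)$ and $Q_s(U)$ are both finite or both infinite, and when they are finite
$$|Q(U)-Q_s(U)|\le B\int|U|^2\,ds .$$

*Proof.* Write (1.3) in both variables. In the variable $s$ the kernel of $Q$ is $\theta'(s)\theta'(s')/\sin^2\frac{\theta(s)-\theta(s')}2$ and that of $Q_s$ is $1/\sin^2\frac{s-s'}2$. Their ratio $\theta'(s)\theta'(s')e^{-G}$ is bounded above and below, which gives the first claim. Since $\frac{d}{dx}\log\sin^2\frac x2=\cot\frac x2$ and $\frac d{dx}\cot\frac x2=-\frac1{2\sin^2(x/2)}$,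
$$2\partial_s\partial_{s'}\log\sin^2\tfrac{\theta(s)-\theta(s')}2=\frac{\theta'(s)\theta'(s')}{\sin^2\frac{\theta(s)-\theta(s')}2},$$
and the same holds with $\theta(s)$ replaced by $s$. So the *difference* of the two singular kernels is $2\partial_s\partial_{s'}G$, which is bounded, and
$$Q-Q_s=\frac1{8\pi}\iint|U(s)-U(s')|^2\,2\partial_s\partial_{s'}G\,ds\,ds'.$$
Finally $\iint|U(s)-U(s')|^2\,ds\,ds'\le2\iint(|U(s)|^2+|U(s')|^2)\,ds\,ds'=8\pi\int|U|^2ds$. $\square$

**Proposition 3 (smooth boundary).** Let $\partial\Omega$ be a smooth Jordan curve with $L=2\pi$, let $\varphi:\mathbb D\to\Omega$ be conformal, $w=|\varphi'|$ on $S^1$, and let $B$ be as in Lemma 2. Then $|\sigma_j-\lceil j/2\rceil|\le B$ for all $j$, and (1.2) holds.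

*Proof.* By the Kellogg–Warschawski theorem $\varphi$ is a smooth diffeomorphism of $\overline{\mathbb D}$ onto $\overline\Omega$, with $\varphi'\ne0$. So $w$ is smooth and positive, and $ds=w\,d\theta$, $\int w=L=2\pi$. Composition with $\varphi$ is an isomorphism $H^1(\Omega)\to H^1(\mathbb D)$, it respects boundary values, and it preserves Dirichlet integrals. Testing (1.1) with $v\circ\varphi\in H^1_0(\mathbb D)$ shows that $u\circ\varphi$ is harmonic, and then (1.1) is (1.4) with $\rho=w$ for the boundary values $U$ of $u\circ\varphi$. Hence (1.5) reads $\sigma_j=\min_E\max_U Q(U)/\int|U|^2ds$. By Lemma 2 the quotient differs from $Q_s(U)/\int|U|^2ds$ by at most $B$ for every $U\ne0$, and the min–max of the latter is $\lceil j/2\rceil$, the disk value. This is the first claim. Then $|\sigma_jL-j\pi|\le2\pi B+|2\pi\lceil j/2\rceil-j\pi|\le2\pi B+\pi$. Since $\sigma_jL$ is unchanged by scaling, (1.2) follows for every $L$. $\square$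

What changes for rougher boundaries? Smoothness entered in one place, the finiteness of $B$. This raises the question whether an eigenvalue can really move by an amount comparable to $B$, or whether $B$ is only an artifact of the estimate.

## 2. A resonance at half the boundary frequency

We test the question on the simplest non-constant density. Take $0<b\le\frac12$, $M\in\mathbb N$, and
$$\varphi'(z)=\frac{(1+bz^M)^2}{1+b^2},\qquad \varphi(0)=0,\qquad a=\frac b{1+b^2}.$$
On $\overline{\mathbb D}$ we have $|\arg\varphi'|\le2\arcsin b\le\frac\pi3$, so $\mathrm{Re}\,\varphi'\ge c>0$. From $\varphi(z_2)-\varphi(z_1)=(z_2-z_1)\int_0^1\varphi'(z_1+t(z_2-z_1))\,dt$ we see that $\varphi$ is injective on $\overline{\mathbb D}$. So $\Omega=\varphi(\mathbb D)$ is a smooth Jordan domain with boundary density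
$$w=|\varphi'|=\frac{1+b^2+2b\cos M\theta}{1+b^2}=1+2a\cos M\theta,\qquad L=2\pi .$$

**Example ($M=2$, by hand).** Take $E=\mathrm{span}\{1,\cos\theta\}$. Then $Q(\cos\theta)=\pi$, $\int\cos^2\theta\,(1+2a\cos2\theta)\,d\theta=\pi(1+a)$, and $\int\cos\theta\,(1+2a\cos2\theta)\,d\theta=0$. So $\max_EQ/\int|U|^2w=\frac1{1+a}$ and $\sigma_1\le\frac1{1+a}$, against $\sigma_1=1$ for the disk.

For general $M$ the weight couples frequencies $k$ and $k-M$. They have the same energy $|k|=|k-M|$ when $k=M/2$, so this is degenerate perturbation theory: the sum $e_k+e_{k-M}$ gains mass in proportion $1+a$ at no cost in energy. The following lemma makes the gain precise; note that it uses *all* $k$ near $M/2$. It is stated in a variable $s$, since later $s$ will not be $\theta$.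

**Lemma 4 (resonant trial space).** Let $M\in\mathbb N$, $0<a<\frac12$, $d\mu=(1+2a\cos Ms)\,ds$. There is a complex space $E$ of trigonometric polynomials in $s$ with $\dim E=M$ and
$$Q_s(U)\le\frac M{2(1+a)}\int|U|^2d\mu\qquad(U\in E).$$

*Proof.* Write $e_k=e^{iks}$ and $\kappa=\frac M2\cdot\frac a{1+a}<\frac M2$, so that $\frac M2-\kappa=\frac M{2(1+a)}$. Let
$$A=\{k\in\mathbb Z:|k|<\tfrac M2-\kappa\},\qquad P=\{k\in\mathbb Z:|k-\tfrac M2|\le\kappa\},$$
$$E=\mathrm{span}\big(\{e_k:k\in A\}\cup\{e_k+e_{k-M}:k\in P\}\big).$$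

*Dimension.* $A$ lies in $(-\frac M2+\kappa,\frac M2-\kappa)$, $P$ in $[\frac M2-\kappa,\frac M2+\kappa]$, and $P-M$ in $[-\frac M2-\kappa,-\frac M2+\kappa]$. Since $\kappa<\frac M2$ these three intervals are disjoint, so the spanning functions are linearly independent. The set $A\cup P$ consists of the integers in $(\kappa-\frac M2,\kappa+\frac M2]$, a half-open interval of length $M$. So $\dim E=M$.

*Mass.* Let $U=\sum_Ac_ke_k+\sum_Pd_k(e_k+e_{k-M})$. We have $\int e_k\overline{e_l}\,d\mu=2\pi$ if $k=l$, $2\pi a$ if $|k-l|=M$, and $0$ otherwise. All indices lie in $[-\frac M2-\kappa,\frac M2+\kappa]$. If $k$ and $k-M$ both occur, then $k-M\ge-\frac M2-\kappa$, so $k\ge\frac M2-\kappa$ and $k\in P$. So the only coupled pairs are $(k,k-M)$ with $k\in P$, where both coefficients are $d_k$. Hence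
$$\int|U|^2d\mu=2\pi\Big[\sum_A|c_k|^2+(2+2a)\sum_P|d_k|^2\Big].$$

*Energy.* For $k\in P$ we have $0<k<M$, so $|k|+|k-M|=M$ and
$$Q_s(U)=2\pi\Big[\sum_A|k||c_k|^2+M\sum_P|d_k|^2\Big].$$
In the first sum $|k|<\frac M{2(1+a)}$; in the second $M=\frac M{2(1+a)}(2+2a)$. This is the claim. $\square$

For the one-cosine domain $s=\theta$ may be used, so (1.5) gives $\sigma_{M-1}\le\frac M{2(1+a)}$. With $j=M-1$,
$$j\pi-\sigma_jL\ \ge\ \pi M-\frac{\pi M}{1+a}-\pi=\frac{\pi Ma}{1+a}-\pi. \tag{2.1}$$
If $M$ is even, Proposition 3 gives $\sigma_{M-1}\ge\frac M2-B$, so $B\ge\frac{Ma}{2(1+a)}$: the constant $B$ has to grow like $Ma$. Each of these domains is smooth and satisfies (1.2), but the implied constant is at least of order $Ma$. What does this cost in regularity? The tangent angle is $\theta+\frac\pi2+2\arg(1+be^{iM\theta})$, an oscillation of size about $2b$ at frequency $M$. If tangents may vary by about $\omega(t)$ over distance $t$, then $b=\omega(1/M)$ is affordable, and the deficit in (2.1) is about $\pi M\omega(1/M)$. It is unbounded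 when $\omega(t)/t\to\infty$. This predicts the theorems.

## 3. The classes $C^{1,\omega}$ and the two theorems

**Definition 2 (modulus).** A modulus is a nondecreasing $\omega:(0,1]\to(0,\infty)$ with $\omega(0+)=0$ and $\omega(t)/t$ nonincreasing. We set $\omega(0)=0$ and $\omega(t)=\omega(1)$ for $t>1$.

Examples are $t^\alpha$ with $0<\alpha\le1$, and $t(1+\log\frac1t)$, whose derivative is $\log\frac1t\ge0$ on $(0,1]$. With the extension, $\omega(t)/t$ is nonincreasing on $(0,\infty)$. Three consequences will be used constantly. First, $x\mapsto x\,\omega(1/x)$ is nondecreasing on $(0,\infty)$. Second, $\omega(Ct)\le C\omega(t)$ for $C\ge1$. Third, $\omega$ is subadditive, since $\omega(s+t)=s\frac{\omega(s+t)}{s+t}+t\frac{\omega(s+t)}{s+t}\le\omega(s)+\omega(t)$.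

**Definition 3 (class $C^{1,\omega}$).** A bounded domain $\Omega$ is of class $C^{1,\omega}$ if $\partial\Omega$ is a Jordan curve whose (periodic) arclength parametrization $\gamma$ is $C^1$ and satisfies $|\gamma'(s)-\gamma'(t)|\le K\omega(|s-t|)$ for $|s-t|\le1$.

For the unit disk $|\gamma'(s)-\gamma'(t)|\le|s-t|$, so it is of class $C^{1,\omega}$ with $\omega(t)=t$, which is $C^{1,1}$.

**Lemma 5.** A domain of class $C^{1,\omega}$ is a $C^1$ domain, hence Lipschitz, and it is the bounded component of the complement of its boundary curve.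

*Proof.* Let $p=\gamma(s_0)\in\partial\Omega$, with coordinates $(x,y)$ along the tangent and the normal at $p$. Choose $\eta$ so that $x'\ge\frac9{10}$ and $|y'|\le\frac12$ along $\gamma$ for $|s-s_0|\le\eta$. Since $\gamma$ is injective modulo its period, the rest of the curve has distance at least some $d>0$ from $p$. For $r\le\frac9{10}\eta$ with $\sqrt2\,r<d$, put $R=\{|x|<r,|y|<r\}$. Then $\partial\Omega\cap R$ is the graph of a $C^1$ function $g$ on $(-r,r)$ with $|g(x)|\le\frac59|x|<r$. The two components of $R\setminus\partial\Omega$, above and below the graph, do not meet $\partial\Omega$, so each lies in $\Omega$ or in $\mathbb R^2\setminus\overline\Omega$. Now $\Omega$ is connected, bounded, and relatively open and closed in $\mathbb R^2\setminus\partial\Omega$, so it is the bounded component of the complement of the Jordan curve. By the Jordan curve theorem $p$ is a limit of points of $\Omega$ and of points of the unbounded component. Hence exactly one of the two components of $R\setminus\partial\Omega$ lies in $\Omega$.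 $\square$

**Theorem A (counterexamples).** Let $\omega$ be a modulus with $\omega(t)/t\to\infty$ as $t\to0$. There is a bounded simply connected domain $\Omega$ of class $C^{1,\omega}$ with $L=2\pi$ and
$$j\pi-\sigma_jL\ \ge\ 2\,j\,\omega(1/j)\qquad\text{for infinitely many }j .$$
In particular $\sigma_jL=j\pi+O(1)$ fails, since $j\omega(1/j)\to\infty$. Taking $\omega(t)=t(1+\log\frac1t)$ gives a counterexample of class $C^{1,\alpha}$ for all $\alpha<1$.

**Theorem B (matching upper bound).** If $\Omega$ is of class $C^{1,\omega}$, with $\omega$ any modulus, then $|\sigma_jL-j\pi|\le C\,j\,\omega(1/j)$ for $j\ge1$, with $C=C(\Omega)$.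

**Corollary.**

1. If $\partial\Omega$ is a $C^{1,1}$ Jordan curve, then $\sigma_jL=j\pi+O(1)$. If $\omega(t)/t\to\infty$, this fails for some $C^{1,\omega}$ domain.
2. For $0<\alpha<1$ the remainder on $C^{1,\alpha}$ Jordan domains is $O(j^{1-\alpha})$, and this order is optimal.
3. For every $C^1$ Jordan domain the remainder is $o(j)$. For every sequence $\varepsilon_j\to0$ there is a $C^1$ Jordan domain with $j\pi-\sigma_jL\ge\varepsilon_jj$ for infinitely many $j$.

By Lemma 5, Theorem A settles the question of Section 1: the asymptotic (1.2) is false for Lipschitz boundaries. The disproof uses Theorem A alone.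

*Proof of the Corollary from Theorems A and B.* For (1) and (2) take $\omega(t)=t$ and $\omega(t)=t^\alpha$ in Theorem B, where $j\omega(1/j)$ is $1$ and $j^{1-\alpha}$; the failure in (1) and the optimality in (2) are Theorem A.

For (3) we need to produce moduli. Let $\mu>0$ be a bounded nondecreasing function on $(0,1]$, and let $\omega(t)=\inf\ell(t)$ over the affine functions $\ell$ with $\ell\ge\mu$ on $(0,1]$. Then $\omega\ge\mu>0$, and $\omega$ is concave. It is nondecreasing: a majorant $\ell$ of negative slope may be replaced by the constant $\ell(1)\ge\mu(1)$, which is again a majorant and is at most $\ell$ on $(0,1]$. Since $\omega$ is concave and nonnegative, $\omega(t)/t$ is nonincreasing. So $\omega$ is a modulus as soon as $\omega(0+)=0$.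

*Remainder $o(j)$.* Let $\mu$ be the modulus of continuity of $\gamma'$ on $(0,1]$. It is positive, since $\mu(t)=0$ for some $t>0$ would make $\gamma'$ constant, which is impossible for a closed curve. It is nondecreasing, bounded, subadditive, and $\mu(0+)=0$. For fixed $t_0$, $\mu(t)\le\lceil t/t_0\rceil\mu(t_0)\le(1+t/t_0)\mu(t_0)$. This is an affine majorant, so $\omega(t_0)\le2\mu(t_0)$ and $\omega(0+)=0$. The domain is of class $C^{1,\omega}$, and Theorem B gives the remainder $O(j\omega(1/j))=o(j)$.

*No rate.* Put $\tilde\varepsilon_j=\sup_{i\ge j}|\varepsilon_i|$ and $\mu(t)=\max(\tilde\varepsilon_{\lfloor1/t\rfloor},\sqrt t)$. This $\mu$ is bounded, positive, nondecreasing, and tends to $0$ at $0$. For each $\eta>0$ there is $C_\eta$ with $\mu(t)\le\eta+C_\eta t$, so $\omega(0+)\le\eta$ for every $\eta$, and $\omega$ is a modulus. Since $\omega\ge\sqrt t$, $\omega(t)/t\to\infty$; also $\omega(1/j)\ge\tilde\varepsilon_j\ge\varepsilon_j$. Theorem A gives $j\pi-\sigma_jL\ge2j\omega(1/j)\ge\varepsilon_jj$ for infinitely many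 $j$. $\square$

## 4. The circle problem for Lipschitz domains

In Proposition 3 the passage from $\Omega$ to the circle was immediate, because $\varphi$ was smooth up to the boundary. For rough boundaries traces need care.

**Lemma 6 (transfer).** Let $\Omega$ be a Lipschitz domain bounded by a Jordan curve and $\varphi:\mathbb D\to\Omega$ conformal, extended to a homeomorphism $\overline{\mathbb D}\to\overline\Omega$. Suppose $ds=\rho\,d\theta$ on $S^1$ under $\varphi$ (that is, arclength pulls back to an absolutely continuous measure) with $\rho>0$ a.e. and $\rho\in L^2(S^1)$. Then the Steklov eigenvalues of $\Omega$ are the numbers $\sigma_j$ of Lemma 1; in particular (1.5) holds for them.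

*Proof.* **Step 1: the Sobolev spaces correspond.** The map $u\mapsto u\circ\varphi$ preserves Dirichlet integrals. On a bounded Lipschitz domain, functions with finite Dirichlet integral belong to $H^1$; applied on $\mathbb D$ and on $\Omega$, this shows that $u\mapsto u\circ\varphi$ is a linear bijection $H^1(\Omega)\to H^1(\mathbb D)$. Its graph is closed, because convergence in $H^1(\Omega)$ implies convergence of the compositions in $L^2_{\rm loc}(\mathbb D)$. So it is bounded.

**Step 2: the traces correspond,** that is, $\mathrm{tr}(u\circ\varphi)=(\mathrm{tr}\,u)\circ\varphi$ a.e. For $u\in C^1(\overline\Omega)$ the function $u\circ\varphi$ lies in $C(\overline{\mathbb D})\cap H^1(\mathbb D)$, and both traces are restrictions. For general $u$ take $u_k\in C^1(\overline\Omega)$ with $u_k\to u$ in $H^1(\Omega)$. Then $u_k\circ\varphi\to u\circ\varphi$ in $H^1(\mathbb D)$ by Step 1. Pass to a subsequence along which the traces on $\partial\Omega$ converge $ds$-a.e. and those on $S^1$ converge $d\theta$-a.e. Since $ds=\rho\,d\theta$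 with $\rho>0$ a.e., the null sets agree, and the limits agree.

**Step 3: the weak problems correspond.** Let $u$ satisfy (1.1). Testing with $v\circ\varphi\in H_0^1(\mathbb D)$ shows that $u\circ\varphi$ is harmonic, hence the harmonic extension of $U=\mathrm{tr}(u\circ\varphi)$. For general $v$ put $\Phi=\mathrm{tr}(v\circ\varphi)$. Then $v\circ\varphi$ differs from the harmonic extension of $\Phi$ by an element of $H_0^1(\mathbb D)$, which is orthogonal to $u\circ\varphi$ in the Dirichlet form. So the left side of (1.1) is $Q(U,\Phi)$ and the right side is $\sigma\int U\Phi\rho\,d\theta$. As $v$ varies, $\Phi$ runs over all of $H^{1/2}(S^1)$. This is (1.4), and the argument reverses. $\square$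

## 5. Superposing frequencies: the product in $\theta$ fails, arclength repairs it

One cosine gives one large deficit on a smooth domain. For a single domain with infinitely many large deficits we need infinitely many frequencies $M_1<M_2<\cdots$ with amplitudes $a_n\to0$. The first thing to try is
$$w=\prod_n(1+2a_n\cos M_n\theta),$$
with the trial space of Lemma 4 in the variable $\theta$ at each frequency $M_n$. This trial space does not give what we want, and two factors already show why.

Consider the weight $w_1(\theta)(1+2a\cos M\theta)$ with $w_1=1+2a_1\cos M_1\theta$, $a_1<\frac12$, $a\le a_1/4$, and $M$ large, and take $E$ from Lemma 4 with $s=\theta$. Since $\min w_1=1-2a_1$ is attained at $\theta_0=\pi/M_1$, there are a degree $m$ and a trigonometric polynomial $g=(1+\cos(\theta-\theta_0))^m$ with $\int|g|^2w_1\le(1-a_1)\int|g|^2$, because $|g|^2/\int|g|^2$ concentrates at $\theta_0$ as $m\to\infty$. Fix $m$, and let $K$ be the largest integer below $\frac M{2(1+a)}$. The function $U=e^{i(K-m)\theta}g$ has frequencies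 in $[K-2m,K]$, so for large $M$ it belongs to $E$ and $Q(U)\ge(K-2m)\int|U|^2d\theta$. For $M>2m+M_1$ the trigonometric polynomial $|g|^2w_1$, of degree at most $2m+M_1$, does not see $\cos M\theta$, so the mass of $U$ is $\int|g|^2w_1\le(1-a_1)\int|g|^2$. Hence its quotient is at least
$$\frac{\frac M{2(1+a)}-1-2m}{1-a_1},\qquad\text{where}\quad(1+a)(1-a_1)\le1-a_1+a\le1-\tfrac34a_1 .$$
For large $M$ this exceeds $M/2$ by a fixed fraction of $M$. The old factor costs a relative amount of order $a_1$, while the new factor gains only order $a\ll a_1$.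

Proposition 3 says how to repair this. Exponentials in the *arclength* variable of the old weight feel that weight only through the additive constant $B$, and $B$ is fixed before the new frequency is chosen. So at stage $n$ we use the factor $1+2a_n\cos(M_ns_{n-1})$, where $s_{n-1}$ is the arclength variable of $w_{n-1}$, and choose $M_n$ so large that the gain $M_na_n$ exceeds $B_{n-1}$. The later factors do a relative damage of about $2\sum_{m>n}a_m$, which is harmless if $a_m$ decays fast.

There is a price. The tangent angle of the new domain involves the harmonic conjugate of $\log w$, and the conjugate of a function of $s_{n-1}(\theta)$ is no longer explicit. The following lemma pays it.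

Let $\tilde f$ denote the mean-zero harmonic conjugate, $e^{ik\theta}\mapsto-i\,\mathrm{sgn}(k)e^{ik\theta}$; for example, $\cos k\theta\mapsto\sin k\theta$ for $k\geq 1$. Since $\log\sin^2\frac x2=-2\log2-2\sum_{m\ge1}\frac{\cos mx}m$ has $k$-th Fourier coefficient $-\frac1{|k|}$ for $k\ne0$, and $-\frac1{|k|}\cdot ik=-i\,\mathrm{sgn}(k)$, for smooth $f$
$$\tilde f(\theta)=\frac1{2\pi}\int_0^{2\pi}\log\sin^2\tfrac{\theta-\theta'}2\,f'(\theta')\,d\theta'. \tag{5.1}$$

**Lemma 7 (conjugation almost commutes with the change of variable).** Let $w,s,\theta,G$ be as in Section 1. Let $0<b\le\frac1{100}$, $M\in\mathbb N$,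
$$F(s)=2\,\mathrm{Re}\log(1+be^{iMs})-\log(1+b^2),\qquad f(\theta)=F(s(\theta)),$$
and $D=\max(\sup|\partial_{s'}^2G|,\ \sup|\partial_s\partial_{s'}^2G|)$. Then
$$\tilde f(\theta(s))=2\,\mathrm{Im}\log(1+be^{iMs})+r(s),\qquad|r|,\ |\partial_sr|\le\frac{4Db}M .$$

*Proof.* Since $f'(\theta')\,d\theta'=F'(s')\,ds'$, (5.1) and the definition (1.6) of $G$ give $\tilde f(\theta(s))=\tilde F(s)+r(s)$ with $\tilde F$ the conjugate in the variable $s$ and
$$r(s)=\frac1{2\pi}\int_0^{2\pi}G(s,s')F'(s')\,ds'.$$
Here $\tilde F=2\,\mathrm{Im}\log(1+be^{iMs})$, because $\log(1+bz^M)$ is holomorphic near $\overline{\mathbb D}$ and vanishes at $0$. To see that $r$ is small we use that $F'$ oscillates fast. From $\log(1+be^{iMs})=\sum_{m\ge1}\frac{(-1)^{m+1}}mb^me^{imMs}$,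
$$F'(s)=2\,\mathrm{Re}\sum_{m\ge1}(-1)^{m+1}iM\,b^me^{imMs}.$$
Dividing the $m$-th term by $(imM)^2=-m^2M^2$ we get $F'=\Phi''$ with
$$\Phi=2\,\mathrm{Re}\sum_{m\ge1}\frac{(-1)^{m+1}b^me^{imMs}}{i\,m^2M},\qquad|\Phi|\le\frac{2b}{(1-b)M}\le\frac{4b}M .$$
Two integrations by parts on the circle give
$$r(s)=\frac1{2\pi}\int\partial_{s'}^2G(s,s')\Phi(s')\,ds',\qquad\partial_sr(s)=\frac1{2\pi}\int\partial_s\partial_{s'}^2G(s,s')\Phi(s')\,ds',$$
and both are at most $D\sup|\Phi|\le4Db/M$ in absolute value. $\square$

## 6. The domain of Theorem A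

Let $\omega$ be a modulus with $\omega(t)/t\to\infty$.

**Step 1: the weights.** We choose frequencies one after another, each after everything earlier is fixed. Let $w_0\equiv1$. Given $w_{n-1}$, smooth, positive, $2\pi$-periodic with $\int_0^{2\pi}w_{n-1}=2\pi$, let $s_{n-1}(\theta)=\int_0^\theta w_{n-1}$, and let $B_{n-1},D_{n-1}$ be the constants of Lemmas 2 and 7 for $w_{n-1}$ (so $B_0=D_0=0$). Choose an integer $M_n$, put $b_n=\omega(1/M_n)$ and $a_n=\frac{b_n}{1+b_n^2}$, and require:

* (i) $b_n\le\frac1{100}$, and $b_n\le b_{n-1}/100$ if $n\ge2$;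
* (ii) $M_nb_n\ge2M_{n-1}b_{n-1}$ if $n\ge2$;
* (iii) $M_nb_n\ge200(1+B_{n-1})$;
* (iv) $M_n\ge4D_{n-1}$, and $M_n>M_{n-1}$ if $n\ge2$.

All hold for large $M_n$, because $\omega(1/M)\to0$ and $M\omega(1/M)\to\infty$; the second limit is the hypothesis on $\omega$. Note that (i) and (iii) force $M_n\ge20000$. Set
$$w_n=w_{n-1}\,(1+2a_n\cos(M_ns_{n-1}))=w_{n-1}\,e^{F_n(s_{n-1})},$$
$$F_n(s)=2\,\mathrm{Re}\log(1+b_ne^{iM_ns})-\log(1+b_n^2),$$
where we used $1+2a\cos x=|1+be^{ix}|^2/(1+b^2)$. Then $w_n$ is smooth, positive and $2\pi$-periodic, and $\int w_n\,d\theta=\int_0^{2\pi}(1+2a_n\cos M_ns)\,ds=2\pi$, so the induction continues. By (i), $\sum2a_n\le2\sum b_n\le\frac2{99}\le0.021$. So the $w_n$ converge uniformly, and all $w_n$ and $w=\lim w_n$ lie between $1-0.021$ and $e^{0.021}$, in particular in $[\frac12,2]$.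

**Step 2: the holomorphic function whose real part is $\log w$ on the circle.** Let $f_n=F_n\circ s_{n-1}$ and $v_n=\tilde f_n$, so $\log w=\sum f_n$. Since $f_n$ is smooth, $h_n(z)=\hat f_n(0)+2\sum_{k\ge1}\hat f_n(k)z^k$ is holomorphic in $\mathbb D$, continuous on $\overline{\mathbb D}$, with boundary values $f_n+iv_n$. We need three bounds. As $e^{F_n}=1+2a_n\cos(\cdot)$,
$$|f_n|\le-\log(1-2a_n)\le\frac{2a_n}{1-2a_n}\le3b_n .$$
By Lemma 7 and (iv) the error $r$ satisfies $|r|,|\partial_sr|\le b_n$. Since $|\arg(1+b_ne^{ix})|\le\arcsin b_n$, and $|\partial_s\,2\,\mathrm{Im}\log(1+b_ne^{iM_ns})|\le\frac{2b_nM_n}{1-b_n}$, and $ds_{n-1}/d\theta=w_{n-1}\le2$,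
$$|v_n|\le2\arcsin b_n+b_n\le4b_n,\qquad|\partial_\theta v_n|\le2\Big(\frac{2b_nM_n}{1-b_n}+b_n\Big)\le8b_nM_n . \tag{6.1}$$
By the maximum principle $h=\sum h_n$ converges uniformly on $\overline{\mathbb D}$. So $h\in C(\overline{\mathbb D})$ is holomorphic in $\mathbb D$; on $S^1$, $\mathrm{Re}\,h=\log w$ and $\mathrm{Im}\,h=v:=\sum v_n$; and $|\mathrm{Im}\,h|\le4\sum b_n\le0.05$ on $\overline{\mathbb D}$.

**Step 3: the domain.** Let $\varphi(z)=\int_0^ze^h$ and $\Omega=\varphi(\mathbb D)$. Then $\varphi'=e^h$ is continuous on $\overline{\mathbb D}$, and $\mathrm{Re}\,\varphi'=e^{\mathrm{Re}\,h}\cos(\mathrm{Im}\,h)\ge c>0$. For $z_1,z_2\in\overline{\mathbb D}$,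
$$\varphi(z_2)-\varphi(z_1)=(z_2-z_1)\int_0^1\varphi'(z_1+t(z_2-z_1))\,dt,$$
so $|\varphi(z_2)-\varphi(z_1)|\ge c|z_2-z_1|$, and $\varphi$ is bi-Lipschitz on $\overline{\mathbb D}$. Hence $\Omega$ is a bounded simply connected domain, $\overline\Omega=\varphi(\overline{\mathbb D})$, and $\partial\Omega=\varphi(S^1)$ is a Jordan curve. The same formula shows that $\theta\mapsto\varphi(e^{i\theta})$ is $C^1$ with derivative $ie^{i\theta}e^{h(e^{i\theta})}$. So it has speed $w$ and tangent angle $\theta+\frac\pi2+v(\theta)$. In particular $L=\int w\,d\theta=2\pi$.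

**Step 4: $\Omega$ is of class $C^{1,\omega}$.** Let $0<t=|\theta-\theta'|\le1$. By (6.1) each difference $|v_n(\theta)-v_n(\theta')|$ is at most $8b_nM_nt$ and at most $8b_n$. We use the first bound for low frequencies and the second for high ones:
$$|v(\theta)-v(\theta')|\le8\sum_{M_n\le1/t}t\,M_n\omega(1/M_n)+8\sum_{M_n>1/t}\omega(1/M_n).$$
By (ii) the numbers $M_n\omega(1/M_n)$ at least double at each step, so the first sum is at most twice its last term. If $M_k\le1/t$, then $M_k\omega(1/M_k)\le\omega(t)/t$ because $\omega(t)/t$ is nonincreasing. So the first sum is at most $2\omega(t)$. In the second sum every term is at most $\omega(t)$, and by (i) the terms drop by a factor $100$ each time, so it is at most $\frac{100}{99}\omega(t)$. Hence $|v(\theta)-v(\theta')|\le32\,\omega(t)$.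

For $t\le1$ also $t\le\omega(t)/\omega(1)$, so the unit tangents at $\theta,\theta'$ differ by at most $t+32\omega(t)\le C_0\omega(t)$, $C_0=32+1/\omega(1)$. For $t>1$ they differ by at most $2=2\omega(t)/\omega(1)$. If the difference of the arclength parameters is $\ell\le1$, then $t\le2\ell$, because $d\theta/ds=1/w\le2$. So $\omega(t)\le\omega(2\ell)\le2\omega(\ell)$, and $\Omega$ is of class $C^{1,\omega}$. By Lemma 5 it is a Lipschitz domain, and Lemma 6 applies with $\rho=w$.

## 7. The eigenvalue deficit at $j=M_n-1$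

We finish the proof of Theorem A. Fix $n$ and write $M=M_n$, $a=a_n$, $b=b_n$, $s=s_{n-1}$, $B=B_{n-1}$. By (i), $b\le\frac1{100}$, so $a\le\frac1{100}$ and $a\ge0.99b$; by (iii), $Ma\ge0.99\cdot200(1+B)\ge100(1+B)$.

**Step 1: the quotient for the weight $w_n$.** Take $E$ from Lemma 4 in the variable $s=s_{n-1}(\theta)$. It consists of smooth functions on the circle, $\dim E=M$, and $d\mu=(1+2a\cos Ms)\,ds=w_n\,d\theta$. By Lemma 2 for the weight $w_{n-1}$ and by $ds\le\frac{d\mu}{1-2a}$,
$$Q(U)\le Q_s(U)+B\int|U|^2ds\le\Big[\frac M{2(1+a)}+\frac B{1-2a}\Big]\int|U|^2w_n\,d\theta\qquad(U\in E).$$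

**Step 2: the later factors.** We replace $w_n$ by $w$. Since $w\ge w_n\prod_{m>n}(1-2a_m)\ge(1-x)w_n$ with
$$x=2\sum_{m>n}a_m\le2\sum_{m>n}b_m\le\frac{2b}{99}\le0.1a,$$
we have $\int|U|^2w_n\le\frac1{1-x}\int|U|^2w$ and $\frac1{1-x}\le1+2x\le1+0.2a$.

**Step 3: the bound.** By (1.5) with this $E$, using $\frac1{1+a}\le1-0.99a$ and $\frac1{1-2a}\le2$,
$$\sigma_{M-1}\le(1+0.2a)\Big[\tfrac M2(1-0.99a)+2B\Big]\le\tfrac M2(1-0.79a)+4B\le\tfrac M2(1-0.71a).$$
The middle inequality is $(1+0.2a)(1-0.99a)\le1-0.79a$ together with $2(1+0.2a)\le4$. The last one is $4B\le0.04Ma=\frac M2\cdot0.08a$. With $j=M-1$ and $L=2\pi$, and since $\pi\le0.01\pi Ma$,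
$$j\pi-\sigma_jL\ge\pi M-\pi-\pi M(1-0.71a)=0.71\,\pi Ma-\pi\ge0.69\,\pi Ma .$$
Now $0.69\,\pi\cdot0.99>2$, so the right side is at least $2Mb=2M\omega(1/M)$, and this is at least $2j\omega(1/j)$ because $x\omega(1/x)$ is nondecreasing. This holds for $j=M_n-1$ for every $n$, and $M_n\to\infty$.

For the last sentence of the theorem, $\omega(t)=t(1+\log\frac1t)$ is a modulus with $\omega(t)/t\to\infty$, and $\omega(t)\le C_\alpha t^\alpha$ for each $\alpha<1$. This proves Theorem A. $\blacksquare$

## 8. An approximate identity between tangential and normal energy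

We turn to Theorem B. Lemma 2 cannot be the tool for a $C^{1,\omega}$ domain: it presupposes a smooth density, and its constant is at least of order $Ma$ already for one cosine. On the disk there is a second way to see the eigenvalues. If $\mathrm{Re}\,F$ is the harmonic extension of a smooth real $U$, then $i\zeta F'=U_\theta+iU_r$ on $S^1$, and the mean value property at $0$ gives $\int(U_\theta+iU_r)^2d\theta=\int(i\zeta F')^2d\theta=0$. So
$$\int U_\theta^2\,d\theta=\int U_r^2\,d\theta .$$
For example, $U=\cos k\theta$ with $k\ge1$ gives $k^2\pi$ on both sides. This lets one compare the Steklov problem with $-d^2/ds^2$ on the boundary. We now prove an approximate form of the identity when the tangent has modulus $\omega$.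

**Step 1: normalization.** The number $\sigma_jL$ is scale invariant. The class $C^{1,\omega}$ is also scale invariant, with a different $K$. Indeed, for $c\,\Omega$ the tangent is $\gamma'(s/c)$. Let $|s-t|\le1$. If $|s-t|\le c$, it varies by at most $K\omega(|s-t|/c)\le K\max(1,\frac1c)\,\omega(|s-t|)$. If $|s-t|>c$, it varies by at most $2\le2\omega(|s-t|)/\omega(c)$. So assume $L=2\pi$. By Lemma 5, $\Omega$ is the interior of the Jordan curve $\partial\Omega$. Let $\varphi:\mathbb D\to\Omega$ be conformal; by Carathéodory's theorem it extends to a homeomorphism of the closures. Put $\rho=|\varphi'|$ on $S^1$.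

**Step 2: integrability of $\varphi'$ and $1/\varphi'$.** Recall that a holomorphic $g$ is in the Hardy space $H^p$ if $\int|g(re^{i\theta})|^pd\theta$ is bounded for $r<1$. For $1\le p<\infty$, such $g$ has radial limits a.e., its dilates $g(r\,\cdot)$ converge to them in $L^p(S^1)$, and if $g'\in H^1$, then $g$ is continuous on $\overline{\mathbb D}$ and absolutely continuous on $S^1$ with $\frac{d}{d\theta}g(e^{i\theta})=i\zeta g'(\zeta)$ a.e., $\zeta=e^{i\theta}$.

By Lindelöf's theorem (Pommerenke, *Boundary Behaviour of Conformal Maps*, Thm 3.2), since $\partial\Omega$ is a $C^1$ Jordan curve, $\arg\varphi'$ extends continuously to $\overline{\mathbb D}$, and $\arg\varphi'(\zeta)+\arg\zeta+\frac\pi2$ is the direction angle of the positively oriented tangent at $\varphi(\zeta)$. So the unit tangent is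
$$\tau=\frac{i\zeta\varphi'(\zeta)}{|\varphi'(\zeta)|} \tag{8.1}$$
wherever the radial limit $\varphi'(\zeta)$ exists and is finite and nonzero.

We claim $\varphi',1/\varphi'\in H^p$ for all $p<\infty$. Fix $p$ and $\varepsilon>0$ with $p\varepsilon<\frac\pi2$. Since $\mathrm{Im}\log\varphi'$ is harmonic in $\mathbb D$ and continuous on $\overline{\mathbb D}$, it is uniformly approximable by harmonic polynomials. So $\log\varphi'=g_1+g_2$ with $g_1$ a polynomial and $|\mathrm{Im}\,g_2|\le\varepsilon$. Then $|e^{\pm pg_2}|\cos p\varepsilon\le\mathrm{Re}\,e^{\pm pg_2}$, and the circle means of the right side equal its value at $0$. As $g_1$ is bounded, the circle means of $|\varphi'|^{\pm p}$ are bounded.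

So $\varphi$ is absolutely continuous on $S^1$, $ds=\rho\,d\theta$, $\rho>0$ a.e., and $\rho^{\pm1}\in L^p$ for all $p<\infty$. The correspondence $\theta\leftrightarrow s$ is absolutely continuous in both directions, since $d\theta=\rho^{-1}ds$. Lemma 6 applies, so (1.5) holds.

**Step 3: the quantities to be compared.** Call a real absolutely continuous $U$ on $S^1$ *admissible* if $U_\theta\in L^q$ for all $q<\infty$; smooth functions of $\theta$ are examples. Let its harmonic extension be $\mathrm{Re}\,F$ with $F$ holomorphic. Since $izF'=F_\theta$ has real part the harmonic extension of $U_\theta$ and vanishes at $0$, M. Riesz' theorem (conjugation is bounded on $L^q$, $1<q<\infty$) gives $F'\in H^q$ for all $q<\infty$. By the Cauchy–Riemann equations, on $S^1$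
$$i\zeta F'=U_\theta+iU_r, \tag{8.2}$$
where $U_r=\sum|k|\hat U_ke^{ik\theta}$. With $u=U\circ\varphi^{-1}$ put
$$u_\tau=\frac{U_\theta}\rho,\quad u_n=\frac{U_r}\rho,\quad p=\int u_\tau^2\,ds,\quad q=\int u_n^2\,ds,\quad d=\int_\Omega|\nabla u|^2\,dA,\quad\|u\|^2=\int u^2\,ds ,$$
where inside $\Omega$ we write $u$ for the harmonic function $\mathrm{Re}(F\circ\varphi^{-1})$. These are finite by Hölder; for instance $p=\int U_\theta^2\rho^{-1}d\theta$. Also
$$d=Q(U)=\int UU_r\,d\theta=\int u\,u_n\,ds \tag{8.3}$$
by Parseval. For $\Omega=\mathbb D$ and $U=\cos k\theta$, $k\ge1$, we get $p=q=k^2\pi$, $d=k\pi$, $\|u\|^2=\pi$.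

**Lemma 8.** There is $A=A(\Omega)$ such that for all admissible $U$ and $0<\delta\le1$,
$$|p-q|\le A\,\omega(\delta)(p+q)+A\,\frac{\omega(\delta)}\delta\,d .$$

*Proof.* The idea: on $S^1$ the square $(u_\tau+iu_n)^2$ times $\bar\tau$ is the boundary value of a holomorphic form. To remove $\bar\tau$ we multiply by a smooth function $V$ close to $\tau$. The price is $|V-\tau|$ on the boundary and $\bar\partial V$ inside. In the proof $C$ denotes constants depending on $\Omega$ only.

*The smooth field.* A $C^1$ Jordan curve is chord-arc: $|x-y|\ge c\,\ell(x,y)$, with $\ell$ the arclength distance and $0<c\le1$. (On the unit circle $c=2/\pi$ works.) Indeed, choose $\eta$ with $|\gamma'(s)-\gamma'(t)|\le\frac12$ for $|s-t|\le\eta$. Then $|\gamma(s)-\gamma(t)|\ge\frac12|s-t|$ for such $s,t$, and for $\ell\ge\eta$ compactness and injectivity give a positive lower bound of $|x-y|/\ell$. It follows that $|\tau(x)-\tau(y)|\le K'\omega(|x-y|)$ on $\partial\Omega$. For $\ell\le1$ this holds because $\omega(\ell)\le\omega(|x-y|/c)\le c^{-1}\omega(|x-y|)$.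 For $\ell>1$ it holds because $|\tau(x)-\tau(y)|\le2$ and $|x-y|\ge c$, so $\omega(|x-y|)\ge\omega(c)$.

Apply the McShane extension to each of the two real components $\tau_i$ of $\tau$: put $\tau_i(x)=\inf_{y\in\partial\Omega}[\tau_i(y)+K'\omega(|x-y|)]$ for $x\in\mathbb R^2$. Since $\omega$ is nondecreasing and subadditive, $\omega(|x-y|)\le\omega(|x'-y|)+\omega(|x-x'|)$, so the extension has modulus $K'\omega$; on $\partial\Omega$ it agrees with the old values by the modulus bound there and $\omega(0)=0$. So $\tau$ extends to $\mathbb R^2$ with modulus $C\omega$. Let $V$ be its convolution with a mollifier $\eta_\delta$ supported in the ball of radius $\delta$. Then $|V-\tau|\le C\omega(\delta)$ on $\partial\Omega$. From $\nabla V(x)=\int(\tau(x-y)-\tau(x))\nabla\eta_\delta(y)\,dy$ and $\int|\nabla\eta_\delta|\le C/\delta$ we get $|\nabla V|\le C\omega(\delta)/\delta$.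

*The integral identity.* Let $f=u_x-iu_y=(F\circ\varphi^{-1})'$, holomorphic in $\Omega$, with $(f\circ\varphi)\varphi'=F'$ and $|f|^2=|\nabla u|^2$. For $r<1$ apply Stokes' formula $\int_{\partial D}g\,dw=2i\int_Dg_{\bar w}\,dA$ to $g=Vf^2$ on $D=\varphi(r\mathbb D)$ and substitute $w=\varphi(z)$:
$$\int_{|z|=r}V(\varphi(z))\frac{F'(z)^2}{\varphi'(z)}\,dz=2i\int_{\varphi(r\mathbb D)}V_{\bar w}f^2\,dA .$$
Let $r\to1$. By Hölder and Step 2, $F'^2/\varphi'\in H^1$, so its dilates converge in $L^1(S^1)$, and $V\circ\varphi$ is continuous on $\overline{\mathbb D}$. On the right, $\int_\Omega|f|^2=d<\infty$ and $V_{\bar w}$ is bounded. So the identity persists for $r=1$. On $S^1$, by (8.1) in the form $i\zeta\varphi'=\rho\tau$ and by (8.2),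
$$\frac{F'^2}{\varphi'}\,i\zeta\,d\theta=\frac{(i\zeta F')^2}{i\zeta\varphi'}\,d\theta=\frac{\rho^2(u_\tau+iu_n)^2}{\rho\,\tau}\,d\theta=\bar\tau(u_\tau+iu_n)^2\,ds .$$
Hence
$$\int_{\partial\Omega}V\bar\tau\,(u_\tau+iu_n)^2\,ds=2i\int_\Omega V_{\bar w}f^2\,dA . \tag{8.4}$$

*Conclusion.* Take real parts. Since $V\bar\tau=1+(V-\tau)\bar\tau$ and $\mathrm{Re}(u_\tau+iu_n)^2=u_\tau^2-u_n^2$, the left side is $p-q$ up to an error at most $C\omega(\delta)\int|u_\tau+iu_n|^2ds=C\omega(\delta)(p+q)$. The right side is at most $C\frac{\omega(\delta)}\delta\,d$. $\square$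

## 9. Comparison with $-d^2/ds^2$ on the boundary circle

We prove Theorem B by applying Lemma 8 at the scale $\delta$ of the wavelength, once to trigonometric polynomials in $s$ and once to Steklov eigenfunctions. Recall that the $j$-th eigenvalue, counted from $0$, of $-d^2/ds^2$ on the circle of length $2\pi$ is $\lceil j/2\rceil^2$.

**Step 1: upper bound for $\sigma_j$.** Let $k=\lceil j/2\rceil$ be large and let $0\ne u\in E_k=\mathrm{span}\{\cos ms,\sin ms:0\le m\le k\}$, a space of dimension $2k+1$. Then $U_\theta=\rho\,u_s$ with $u_s$ bounded, so $U$ is admissible by Section 8, Step 2, and $u_\tau=u_s$. Hence $p\le k^2\|u\|^2$, and $d\le\|u\|\sqrt q$ by (8.3) and Cauchy–Schwarz. Take $\delta=1/k$ and $\varepsilon=A\omega(1/k)\le\frac14$. Lemma 8 gives $q\le p+\varepsilon(p+q)+\varepsilon kd$, that is,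
$$(1-\varepsilon)q\le(1+\varepsilon)k^2\|u\|^2+\varepsilon k\|u\|\sqrt q .$$
With $x=\sqrt q/(k\|u\|)$ this reads $(1-\varepsilon)x^2-\varepsilon x\le1+\varepsilon$. For $x\ge1$ the left side is increasing, since its derivative $2(1-\varepsilon)x-\varepsilon$ is positive. At $x=1+4\varepsilon$ it equals
$$(1-\varepsilon)(1+8\varepsilon+16\varepsilon^2)-\varepsilon-4\varepsilon^2=1+6\varepsilon+4\varepsilon^2(1-4\varepsilon)>1+\varepsilon .$$
So $x\le1+4\varepsilon$, and $d\le\|u\|\sqrt q\le(1+4\varepsilon)k\|u\|^2$. By (1.5), and since $j\le2k$ and $k\le j$,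
$$\sigma_j\le\sigma_{2k}\le k+4Ak\,\omega(1/k)\le\lceil j/2\rceil+4A\,j\,\omega(1/j). \tag{9.1}$$

**Step 2: Steklov eigenfunctions are admissible.** Let $u_0,\dots,u_j$ be real $L^2(ds)$-orthonormal eigenfunctions for $\sigma_0,\dots,\sigma_j$. For one of them, with trace $U\in H^{1/2}(S^1)$ and eigenvalue $\sigma$, (1.4) with $\Phi=e^{-ik\theta}$ gives $|k|\hat U_k=\sigma(\rho U)^\wedge_k$ for all $k$. Since $U$ and $\rho$ lie in $\bigcap_{q<\infty}L^q$, so does $\rho U$. The Fourier coefficients of $U_\theta$ are $ik\hat U_k=i\,\mathrm{sgn}(k)\,\sigma(\rho U)^\wedge_k$, so $U_\theta=-\sigma\widetilde{\rho U}\in\bigcap_{q<\infty}L^q$ by M. Riesz. So $U$ is admissible. The same relation says $U_r=\sigma\rho U$, that is, $u_n=\sigma u$. All elements of the span are admissible too.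

**Step 3: lower bound for $\sigma_j$.** For $u=\sum c_iu_i\ne0$ we have $u_n=\sum\sigma_ic_iu_i$, so
$$q=\sum\sigma_i^2c_i^2\le\sigma_j^2\|u\|^2,\qquad d=\sum\sigma_ic_i^2\le\sigma_j\|u\|^2 .$$
Let $j$ be so large that $\delta=1/\sigma_j\le1$ and $\varepsilon=A\omega(1/\sigma_j)\le\frac14$. Lemma 8 gives $p\le q+\varepsilon(p+q)+\varepsilon\sigma_jd$, hence
$$p\le\frac{1+2\varepsilon}{1-\varepsilon}\,\sigma_j^2\|u\|^2\le(1+3\varepsilon)^2\sigma_j^2\|u\|^2 ,$$
since $(1-\varepsilon)(1+3\varepsilon)^2=1+5\varepsilon+3\varepsilon^2-9\varepsilon^3\ge1+2\varepsilon$ for $0\le\varepsilon\le\frac14$. Here $u$ is absolutely continuous in $s$, because $U$ is absolutely continuous and $\theta(s)$ is monotone and absolutely continuous; also $u_s=U_\theta/\rho=u_\tau$, so $\int u_s^2ds=p<\infty$. The span has dimension $j+1$, so the min–max principle for $-d^2/ds^2$ gives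
$$\lceil j/2\rceil\le(1+3\varepsilon)\sigma_j=\sigma_j+3A\,\sigma_j\,\omega(1/\sigma_j).$$
To express the error in $j$, use (9.1): $\sigma_j\le C'j$ with some $C'\ge1$. As $x\omega(1/x)$ and $\omega$ are nondecreasing, $\sigma_j\omega(1/\sigma_j)\le C'j\,\omega(1/(C'j))\le C'j\,\omega(1/j)$. Thus
$$\sigma_j\ge\lceil j/2\rceil-3AC'\,j\,\omega(1/j). \tag{9.2}$$

**Step 4: the remainder.** By (9.1) and (9.2), $|\sigma_j-\lceil j/2\rceil|\le C\,j\,\omega(1/j)$ for large $j$. Multiply by $L=2\pi$ and use $|2\pi\lceil j/2\rceil-j\pi|\le\pi$. Since $j\omega(1/j)\ge\omega(1)>0$ for all $j\ge1$, the constant $\pi$ is absorbed, and enlarging $C$ covers the finitely many small $j\ge1$. This gives $|\sigma_jL-j\pi|\le C\,j\,\omega(1/j)$ for $j\ge1$, which is Theorem B. $\blacksquare$
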